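# Extremal Points of Convex-Compact Sets and the Axiom of Choice

## 1. A diamond whose corners choose elements

We work in ZF, Zermelo–Fraenkel set theory without the Axiom of Choice. All vector spaces are real and all topological vector spaces are Hausdorff.

**Axiom of Choice (AC).** If $(A_i)_{i\in I}$ is a non-empty family of non-empty sets, there is a mapping $f:I\to\bigcup_{i\in I}A_i$ with $f(i)\in A_i$ for every $i\in I$.

**Definition (extremal point).** A point $x$ of a convex set $C$ is *extremal* in $C$ if there are no $y,z\in C$ with $y\ne z$ and $x=\frac12(y+z)$.

Equivalently, there is no $v\neq 0$ with $x+v\in C$ and $x-v\in C$. A square has four extremal points, its corners; every boundary point of a closed disc is extremal.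

**Definition (c-compact).** A subset $C$ of a topological vector space $E$ is *c-compact* (convex-compact) if for every family $(F_j)_{j\in J}$ of closed convex subsets of $E$ such that $(F_j\cap C)_{j\in J}$ has the finite intersection property, $C\cap\bigcap_{j\in J}F_j\ne\emptyset$.

So this is compactness tested on closed convex sets only. A closed bounded interval is c-compact. The line $\mathbb R$ is not: the sets $F_n=[n,\infty)$ have the finite intersection property and empty intersection. (For $C=\emptyset$ we only consider families with $J\ne\emptyset$; no such family has the finite intersection property, so $\emptyset$ is c-compact.)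

Let **S** be the statement: *for every real Hausdorff locally convex topological vector space $E$, every non-empty c-compact convex subset $C$ of $E$ has an extremal point.*

It is known that S holds in ZF+AC. Bell and Fremlin (1972) asked about the converse; the question is recorded in "The continuous Hahn-Banach property and the Axiom of Choice". If we are promised that every non-empty c-compact convex set has an extremal point, can we recover all of AC? The answer is yes (Theorem 8).

To get choice out of geometry we need a convex set whose extremal points *are* choices. For a set $Y$, let $e_y\in\mathbb R^Y$ be the indicator of $\{y\}$, and put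
$$P_Y=\Big\{g\in\mathbb R^Y:\ \sum_{y\in K}|g(y)|\le 1\ \text{ for every finite } K\subseteq Y\Big\}.$$
For $Y=\{1,2\}$ this is the diamond $|g(1)|+|g(2)|\le1$, with corners $\pm e_1,\pm e_2$.

**Proposition 1.** *Let $Y$ be non-empty. Every extremal point of $P_Y$ is of the form $e_y$ or $-e_y$ for some $y\in Y$.*

*Proof.* Let $g\in P_Y$ be extremal.

Suppose first that $g(y_1)\ne0$ and $g(y_2)\neq 0$ with $y_1\ne y_2$. We move mass from one point to the other. Let $\delta=\min(|g(y_1)|,|g(y_2)|)>0$. Let $h_\pm$ take the value $(1\pm\delta/|g(y_1)|)\,g(y_1)$ at $y_1$, the value $(1\mp\delta/|g(y_2)|)\,g(y_2)$ at $y_2$, and agree with $g$ elsewhere. The multipliers are $\ge0$, so $|h_\pm(y_1)|=|g(y_1)|\pm\delta$ and $|h_\pm(y_2)|=|g(y_2)|\mp\delta$. Over a finite $K$ containing both $y_1,y_2$, the sums of $|h_\pm|$ and of $|g|$ agree, so they are $\le1$; a general $K$ can be enlarged by $y_1,y_2$. Thus $h_\pm\in P_Y$, $g=\frac12(h_++h_-)$ and $h_+\ne h_-$, a contradiction.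

So $g$ vanishes off some single point $y$ (any $y\in Y$, if $g=0$). If $|g(y)|<1$, put $\delta=1-|g(y)|$; then $g\pm\delta e_y\in P_Y$, a contradiction. Hence $|g(y)|=1$. $\blacksquare$

Now take many diamonds at once. Here is the easy special case of our question.

**Proposition 2 (ZF).** *Assume S. For every ordinal $\kappa$, every family $(A_\alpha)_{\alpha<\kappa}$ of non-empty sets has a choice function.*

The plan is to apply S to $C=\prod_{\alpha<\kappa}P_{A_\alpha}$ and read a choice function off an extremal point. Everything hinges on proving, *without choice*, that $C$ is c-compact in a suitable space. That takes two sections, and these two sections will serve the general case as well.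

## 2. Hilbert spaces and a limit that needs no choice

A *filter base* is a non-empty family of non-empty sets such that any two members contain a third in their intersection. In a metric space it is *Cauchy* if for each $\varepsilon>0$ it has a member of diameter $\le\varepsilon$. It *converges* to $x$ if every neighborhood of $x$ contains a member. In a Hausdorff space the limit is unique.

**Definition.** A *Hilbert space* is an inner product space in which every Cauchy filter base converges in norm.

We use filter bases because picking a point from each member, to make a sequence, would itself be a choice. The line $\mathbb R$ is complete in this sense in ZF. If $\mathcal F$ is a Cauchy filter base in $\mathbb R$, let $a=\sup_{F\in\mathcal F}\inf F$. For $F$ of diameter $\le\varepsilon$ and any $F'\in\mathcal F$ there is $F''\subseteq F\cap F'$ in $\mathcal F$, so $\inf F'\le\inf F''\le\sup F''\le \sup F$. Hence $\inf F\le a\le\sup F$ and $F\subseteq[a-\varepsilon,a+\varepsilon]$.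

For a set $Y$, let $\ell^2(Y)$ be the space of $g:Y\to\mathbb R$ with $\|g\|^2=\sup\{\sum_{y\in K}g(y)^2: K\subseteq Y\text{ finite}\}<\infty$. The finite sums increase with $K$, so $\|g\|^2$ is their limit along the finite subsets of $Y$. The triangle inequality and the parallelogram law pass from finite $K$ to the limit, and $\langle f,g\rangle=\frac14(\|f+g\|^2-\|f-g\|^2)$ is the limit of $\sum_{y\in K}f(y)g(y)$, hence an inner product. ($\ell^2(\emptyset)=\{0\}$.)

**Lemma 3 (ZF).** *$\ell^2(Y)$ is a Hilbert space.*

*Proof.* Let $\mathcal F$ be a Cauchy filter base. Since $|f(y)-h(y)|\le\|f-h\|$, the values at each $y$ form a Cauchy filter base in $\mathbb R$, with a unique limit $g(y)$. This defines $g$ without choice. Let $F\in\mathcal F$ have diameter $\le\varepsilon$ and let $f\in F$. For finite $K$ and all $h\in F$ we have $\sum_{y\in K}(f(y)-h(y))^2\le\varepsilon^2$. As $K$ is finite, $F$ contains $h$ arbitrarily close to $g$ on all of $K$. So $\sum_{y\in K}(f(y)-g(y))^2\le\varepsilon^2$. Hence $\|f-g\|\le\varepsilon$, which gives $g\in\ell^2(Y)$, and $F$ lies in the closed $\varepsilon$-ball around $g$. So $\mathcal F\to g$. $\blacksquare$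

The next lemma is the engine. A shrinking family of bounded convex sets in a Hilbert space has a *canonical* point adherent to all of them, the limit of the "almost shortest" vectors.

**Lemma 4 (canonical limit, ZF).** *Let $H$ be a Hilbert space and $\mathcal K$ a filter base of non-empty convex subsets of a bounded subset of $H$. From $\mathcal K$ one can define, without choice, a point $c(\mathcal K)\in H$ lying in the closure of every $K\in\mathcal K$.*

*Proof.* Put $d(K)=\inf_{x\in K}\|x\|$ and $d=\sup_{K\in\mathcal K}d(K)$, which is finite by boundedness. For $K\in\mathcal K$ and $\varepsilon>0$ let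
$$K_\varepsilon=\{x\in K:\|x\|\le d+\varepsilon\}.$$
It is non-empty because $d(K)\le d$. If $K''\subseteq K\cap K'$ then $K''_{\min(\varepsilon,\varepsilon')}\subseteq K_\varepsilon\cap K'_{\varepsilon'}$. So the sets $K_\varepsilon$ form a filter base.

It is Cauchy: given $\varepsilon>0$ there is $K$ with $d(K)>d-\varepsilon$. For $x,y\in K_\varepsilon$ the midpoint lies in $K$ by convexity, so $\|\frac12(x+y)\|\ge\max(0,d-\varepsilon)$, and the parallelogram law gives
$$\|x-y\|^2=2\|x\|^2+2\|y\|^2-4\big\|\tfrac12(x+y)\big\|^2\le4(d+\varepsilon)^2-4\max(0,d-\varepsilon)^2,$$
which tends to $0$ with $\varepsilon$.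

Let $c(\mathcal K)$ be the unique limit. Every neighborhood of it contains a member of the filter base, and that member meets $K_\varepsilon$. So $c(\mathcal K)$ is in the closure of $K_\varepsilon$, hence of $K$. $\blacksquare$

For example, if $\mathcal K=\{[1-\varepsilon,1]:0<\varepsilon<1\}$ in $\mathbb R$, then $d=1$ and $c(\mathcal K)=1$.

## 3. c-compactness in products indexed by an ordinal

Write $\pi_\alpha$ for the projection to coordinate $\alpha$.

**Lemma 5 (ZF).** *Let $\kappa$ be an ordinal, $(H_\alpha)_{\alpha<\kappa}$ Hilbert spaces, and $E=\prod_{\alpha<\kappa}H_\alpha$ with the product of the norm topologies (a Hausdorff locally convex space). Every closed convex $C\subseteq E$ with all projections $\pi_\alpha(C)$ bounded is c-compact.*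

Before proving it, here is a trap. One might set $x_\alpha$ to be the canonical limit of the $\alpha$-th projections, for each $\alpha$ independently. Take $E=\mathbb R^2$ and the single closed convex set $G=\{(u,1-u):0\le u\le1\}$. Both projections are $[0,1]$, with canonical limit $0$, but $(0,0)\notin G$. The cure is to fix coordinates one after another. First $x_0=0$. Then look only at points of $G$ with $|x(0)|\le\varepsilon$: for $\varepsilon<1$ their second coordinates fill $[1-\varepsilon,1]$, with canonical limit $x_1=1$, and $(0,1)\in G$.

*Proof.* We may assume $C\ne\emptyset$. Let $(F_j)_{j\in J}$ be closed convex sets such that $(F_j\cap C)$ has the finite intersection property. Let $\mathcal G$ consist of $C$ and all finite intersections of sets $F_j\cap C$. It is a filter base of non-empty closed convex sets, closed under finite intersections.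

**Step 1: define a candidate point.** We define $x_\alpha\in H_\alpha$ by recursion on $\alpha<\kappa$. Given $(x_\beta)_{\beta<\alpha}$, let $\mathcal G_\alpha$ be the family of all sets
$$G\cap\{x\in E:\ \|x(\beta)-x_\beta\|\le\varepsilon\ \text{ for all }\beta\in D\},\qquad G\in\mathcal G,\ D\subseteq\alpha\text{ finite},\ \varepsilon>0. \tag{1}$$
Its members are convex. Any two contain a third in their intersection: intersect the $G$'s, unite the $D$'s, take the smaller $\varepsilon$. So if all members are non-empty, the sets $\pi_\alpha(M)$, $M\in\mathcal G_\alpha$, form a filter base of non-empty convex subsets of the bounded set $\pi_\alpha(C)$, and we put $x_\alpha=c(\{\pi_\alpha(M):M\in\mathcal G_\alpha\})$. If some member is empty, put $x_\alpha=0$. Define $\mathcal G_\kappa$ by the same formula. No choice is made, since $c$ is a definable operation.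

**Step 2: the empty case never happens.** We show by induction on $\alpha\le\kappa$ that all members of $\mathcal G_\alpha$ are non-empty.

- $\alpha=0$: here $\mathcal G_0=\mathcal G$.
- From $\alpha$ to $\alpha+1$: a member of $\mathcal G_{\alpha+1}$ contains a set $M\cap\{x:\|x(\alpha)-x_\alpha\|\le\varepsilon\}$ with $M\in\mathcal G_\alpha$ (put $D\setminus\{\alpha\}$ into $M$). By induction $x_\alpha$ was defined by Lemma 4, so it lies in the closure of $\pi_\alpha(M)$. Hence this set is non-empty.
- Limit $\lambda$: a finite $D\subseteq\lambda$ satisfies $D\subseteq\alpha$ for some $\alpha<\lambda$, so a member of $\mathcal G_\lambda$ is a member of some $\mathcal G_\alpha$.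

**Step 3: the candidate works.** Let $x=(x_\alpha)_{\alpha<\kappa}$. That all members of $\mathcal G_\kappa$ are non-empty says that every basic neighborhood of $x$ meets every $G\in\mathcal G$. As each $G$ is closed, $x\in G$. So $x\in C\cap\bigcap_jF_j$. $\blacksquare$

For $\kappa=1$: the closed unit ball of any Hilbert space is c-compact in ZF. We record three simple facts for later.

**Lemma 6 (ZF).** *(a) If $C$ is c-compact and $F$ is closed and convex, then $C\cap F$ is c-compact. (b) A continuous linear image of a c-compact set is c-compact. (c) A convex c-compact set $K$ in a Hausdorff locally convex space is closed.*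

*Proof.* If $C\cap F$, or the set whose image is taken, is empty, there is nothing to prove in (a) and (b).

(a) Given closed convex $F_j$ such that the sets $F_j\cap(C\cap F)$ have the finite intersection property, apply c-compactness of $C$ to the family of the $F_j$ together with $F$.

(b) Let $L$ be continuous and linear, and let $F_j$ be closed convex sets such that $(F_j\cap L(C))$ has the finite intersection property. Then the sets $L^{-1}(F_j)$ are closed and convex, and $(L^{-1}(F_j)\cap C)$ has the finite intersection property. A point $x\in C$ in all $L^{-1}(F_j)$ gives $L(x)\in L(C)\cap\bigcap_jF_j$.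

(c) Let $x\in\overline K$. The closed convex neighborhoods $U$ of $x$ have finite intersections that are again neighborhoods of $x$, so they meet $K$. By c-compactness, some point of $K$ lies in every $U$. But $\bigcap U=\{x\}$, since the space is Hausdorff and locally convex. So $x\in K$. $\blacksquare$

## 4. Choice for ordinal-indexed families, and the obstacle beyond

*Proof of Proposition 2.* Put $C=\prod_{\alpha<\kappa}P_{A_\alpha}$. If $g\in P_Y$ then $|g|\le1$, so $g(y)^2\le|g(y)|$ and $\|g\|\le1$ in $\ell^2(Y)$. Thus $C\subseteq\prod_{\alpha<\kappa}\ell^2(A_\alpha)$, with all projections in unit balls. It is convex and contains $0$. It is closed, since each defining inequality involves finitely many evaluations $g\mapsto g_\alpha(a)$, which are continuous. By Lemmas 3 and 5 it is c-compact, and S gives an extremal point $g=(g_\alpha)$ of $C$. Each $g_\alpha$ is extremal in $P_{A_\alpha}$: if $g_\alpha=\frac12(y+z)$ with $y\ne z$ in $P_{A_\alpha}$, replacing only the $\alpha$-th coordinate of $g$ by $y$ and by $z$ would write $g$ as a proper midpoint in $C$. By Proposition 1, $g_\alpha=\pm e_a$ for exactly one $a\in A_\alpha$. Let $f(\alpha)$ be this $a$. $\blacksquare$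

**What changes for an arbitrary index set $I$?** The geometry does not change. In $\prod_{i\in I}\ell^2(A_i)$, the set $\prod_{i\in I}P_{A_i}$ is still closed, convex and coordinatewise bounded, and the last argument shows that its extremal points yield choice functions. What is lost is the proof that the set is c-compact. Lemma 5 fixes coordinates one after another, each depending on the earlier ones, and so runs along a well-ordering of the index set; for a general $I$ there is none to run along. The segment $\{(u,1-u)\}$ showed that fixing all coordinates independently is wrong.

So the convex sets must live in ordinal-indexed products, yet must encode choices for an arbitrary set. Instead of choosing from many sets at once, we shall well-order a given set $X$ step by step. AC follows if every set can be well-ordered: well-order $\bigcup_iA_i$ and take least elements.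

## 5. Trees of attempts and how to tie their levels together

An attempt to well-order $X$ is an injection $t:\alpha\to X$ from an ordinal $\alpha$; it is extended by longer attempts. Attempts, ordered by $\subseteq$, form a tree whose levels are indexed by ordinals, which is what Lemma 5 wants. The number of levels is bounded by a textbook fact of ZF.

**Recall (Hartogs number).** For every set $X$ there is a least ordinal $\kappa$ that does not inject into $X$. The ordinals that inject into $X$ are exactly those below $\kappa$. For a set with $n$ elements it is $n+1$; for $X=\omega$ it is the first uncountable ordinal.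

In general, let $\kappa$ be an ordinal and let $T$ be a non-empty set of functions whose domains are ordinals $<\kappa$, closed under restriction to smaller ordinals. Call such a $T$ a *tree below $\kappa$*. Order $T$ by $\subseteq$ and write $T_\alpha=\{t\in T:\operatorname{dom}t=\alpha\}$; note that $\emptyset\in T$. A *chain* is a set of pairwise comparable elements; an *antichain* is a set of pairwise $\subseteq$-incomparable elements. Each level $T_\alpha$ is an antichain. For $T=\{\emptyset,(1),(2),(1,2),(2,1)\}$, the injections of ordinals into $\{1,2\}$, the set $\{(1),(2,1)\}$ is an antichain and $\{\emptyset,(2),(2,1)\}$ is a maximal chain.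

We want a closed convex set in $\prod_{\alpha<\kappa}\ell^2(T_\alpha)$ whose extremal points are maximal chains. A maximal chain gives a maximal attempt.

Diamonds on each level are not enough. In the tree just listed, $e_\emptyset+e_{(1)}+e_{(2,1)}$ is extremal in $P_{T_0}\times P_{T_1}\times P_{T_2}$, but $(1)\not\subseteq(2,1)$. The levels must be tied together. The natural constraint is that of a flow: unit mass at the root $\emptyset$, distributed at each node among its immediate successors. Three versions fail.

- *Mass is $\ge0$ and the masses of the successors of $t$ add up to $g(t)$.* This is not closed. Let $T$ consist of $\emptyset$ and the one-term sequences $(n)$, $n<\omega$. Mass $1/N$ on each of $N$ successors has sum $1$, but $\ell^2$-norm $N^{-1/2}\to0$, so the limit has no mass on that level.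
- *Mass is $\ge0$, $g(\emptyset)=1$, and the successors of $t$ have total mass at most $g(t)$.* This is closed, but $e_\emptyset$ is extremal: if $e_\emptyset=\frac12(y+z)$ with $y,z\ge0$ and $y(\emptyset)=z(\emptyset)=1$, then $y=z=e_\emptyset$. The flow may simply stop.
- *Allow signs, so that stopping is not extremal, and require the successors' sum of $|g|$ to be at most $|g(t)|$.* This is not convex. With $T=\{\emptyset,s\}$, the condition $|g(s)|\le|g(\emptyset)|$ holds at $(g(\emptyset),g(s))=(1,1)$ and $(-1,1)$, but not at their midpoint $(0,1)$.

We need signs, and constraints that are upper bounds on finite sums of absolute values; such constraints are closed and convex. What characterizes a chain by upper bounds? A chain meets every antichain in at most one point.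

## 6. The convex set $C(T)$

**Definition.** For a tree $T$ below $\kappa$,
$$C(T)=\Big\{g\in\mathbb R^T:\ \sum_{t\in A}|g(t)|\le1\ \text{ for every finite antichain }A\subseteq T\Big\}.$$

**Small trees by hand.** Let $T=\{\emptyset,s_1,s_2\}$ with $s_1,s_2$ on level $1$. The conditions are $|g(\emptyset)|\le1$ and $|g(s_1)|+|g(s_2)|\le1$: a segment times a diamond. The extremal points are $\pm e_\emptyset\pm e_{s_i}$, the signed indicators of the maximal chains $\{\emptyset,s_i\}$.

Add a node $s_{11}\supset s_1$ on level $2$. The conditions become $|g(\emptyset)|\le1$ and $|r|+\max(|p|,|q|)\le1$, where $p=g(s_1)$, $q=g(s_{11})$, $r=g(s_2)$. In $(p,q,r)$-space this is a double pyramid over the square $[-1,1]^2$ with apexes $(0,0,\pm1)$. A point with $0<|r|<1$ is strictly between an apex and the point $\frac1{1-|r|}(p,q,0)$ of the square, so it is not extremal. A point of the square that is not a corner is not extremal. The corners $(\pm1,\pm1,0)$ are extremal: in a midpoint representation $p$ and $q$ are forced, and then $r=0$ is forced. At an apex, $r=\pm1$ is forced, and then $p=q=0$. So the extremal points of $C(T)$ are $\pm e_\emptyset\pm e_{s_1}\pm e_{s_{11}}$ and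 $\pm e_\emptyset\pm e_{s_2}$: again the signed maximal chains.

**$C(T)$ is c-compact.** Clearly $0\in C(T)$, $C(T)$ is convex, and $|g|\le1$ pointwise for $g\in C(T)$. Since $T_\alpha$ is an antichain, every finite $K\subseteq T_\alpha$ gives $\sum_{t\in K}g(t)^2\le\sum_{t\in K}|g(t)|\le1$. So, splitting $g$ into its restrictions to levels,
$$C(T)\subseteq E_T:=\prod_{\alpha<\kappa}\ell^2(T_\alpha),$$
coordinatewise in the unit balls. It is closed because evaluations $g\mapsto g(t)$ are continuous. By Lemmas 3 and 5, **$C(T)$ is a non-empty c-compact convex subset of the Hausdorff locally convex space $E_T$**, in ZF.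

## 7. The extremal points of $C(T)$ are the signed maximal chains

Two facts about functions on ordinals are used throughout.

(i) If $s,t\subseteq u$, then $s,t$ are comparable, both being restrictions of $u$.

(ii) If $t,t'$ are incomparable and $s\supseteq t$, $s'\supseteq t'$, then $s,s'$ are incomparable. If, say, $s\subseteq s'$, then $t,t'\subseteq s'$, contradicting (i).

**Lemma 7 (ZF).** *Let $T$ be a tree below $\kappa$. Then $g$ is an extremal point of $C(T)$ if and only if $|g|$ is the indicator function of a maximal chain $B$ of $T$.*

*Proof.* **($\Leftarrow$) Signed maximal chains are extremal.** Let $|g|=1_B$ with $B$ a maximal chain. A finite antichain meets $B$ in at most one point, so $g\in C(T)$. Let $g=\frac12(y+z)$ with $y,z\in C(T)$. On $B$ we have $|g|=1$ and $|y|,|z|\le1$, so $y=z=g$ there. If $t\notin B$, maximality gives $s\in B$ incomparable with $t$. Then $|y(t)|+|y(s)|\le1$ and $|y(s)|=1$ give $y(t)=0$; likewise $z(t)=0$. So $y=z$.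

**($\Rightarrow$) Set-up.** Let $g$ be extremal, $B=\{t\in T:|g(t)|=1\}$ and $b=\bigcup B$. Two incomparable elements of $B$ would give an antichain with sum $2$. So $B$ is a chain and $b$ is a function on an ordinal ($b=\emptyset$ if $B=\emptyset$); each $s\in B$ is a restriction of $b$. We do not know yet that $b\in T$. Two vanishing statements hold:

$$\text{if } t\in T \text{ is incomparable with some element of } B,\text{ then } g(t)=0; \tag{2}$$
$$\text{if } t\in T \text{ is incomparable with } b,\text{ then } t \text{ is incomparable with some element of } B, \text{ so } g(t)=0. \tag{3}$$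

Statement (2) is the antichain condition for two elements. For (3), suppose $t$ is comparable with every $s\in B$. Either some $s\supseteq t$, and then $t\subseteq b$, or all $s\subseteq t$, and then $b\subseteq t$. Both are excluded, so (2) applies.

To contradict extremality it suffices to find $v\ne0$ with $g\pm v\in C(T)$. When $v=\delta e_t$, only antichains containing $t$ need checking.

**Claim 1: every $t\in T$ with $t\subseteq b$ lies in $B$.** (The purpose is to show that $B$ has no gaps.) Suppose $|g(t)|<1$ and put $\delta=1-|g(t)|>0$. Let $A\ni t$ be a finite antichain and $a\in A\setminus\{t\}$. We show $g(a)=0$.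

- If $t=b$, then $a$ is incomparable with $b$, so $g(a)=0$ by (3).
- If $t\subsetneq b$, then $\operatorname{dom}t<\operatorname{dom}b$, so some $s\in B$ has $\operatorname{dom}s>\operatorname{dom}t$, and $t\subseteq s$. Here $a$ and $s$ are incomparable: $a\subseteq s$ would make $a,t$ comparable by (i), and $s\subseteq a$ would give $t\subseteq a$. So $g(a)=0$ by (2).

Hence the sum of $|g\pm\delta e_t|$ over $A$ is $|g(t)\pm\delta|\le1$. So $g\pm\delta e_t\in C(T)$, a contradiction. (In particular $\emptyset\in B$, so $B$ is non-empty.)

**Claim 2: if $b\in T$, then $b$ is maximal in $T$.** (The purpose is to show that $B$ does not stop early. The argument is that of Proposition 1, with the immediate successors of $b$ in the role of the points of $Y$.) By Claim 1, $b\in B$. Suppose $b$ is not maximal, and let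
$$\mathrm{Ch}=\{s\in T:\ b\subsetneq s,\ \operatorname{dom}s=\operatorname{dom}b+1\}$$
be the set of children of $b$. Since $T$ is closed under restriction, $\mathrm{Ch}\neq\emptyset$, and every proper extension of $b$ in $T$ extends exactly one child. No proper extension of $b$ lies in $B$, since $b=\bigcup B$. For $s\in\mathrm{Ch}$ put
$$p(s)=\sup\Big\{\sum_{t\in A}|g(t)|:\ A\text{ a finite antichain of elements}\supseteq s\Big\}.$$
Distinct children are incomparable, so by (ii) a union of antichains taken above finitely many distinct children is an antichain. Therefore
$$\sum_{s\in K}p(s)\le1\qquad\text{for every finite }K\subseteq\mathrm{Ch}. \tag{4}$$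

Next we reduce membership in $C(T)$ to what happens above $b$. Let $h\in\mathbb R^T$ agree with $g$ off the proper extensions of $b$, and let $A$ be a finite antichain.

$$\text{If } A \text{ contains some } a\subseteq b,\text{ then } \sum_{t\in A}|h(t)|=|g(a)|\le1. \tag{5}$$

Indeed, every other element of $A$ is incomparable with $b$: an element $\subseteq b$ is comparable with $a$ by (i), and an element $\supseteq b$ contains $a$. There $h=g=0$ by (3).

$$\text{If } A \text{ contains no } a\subseteq b,\text{ each } t\in A \text{ is incomparable with } b,\text{ where } h(t)=g(t)=0,\text{ or extends a child.} \tag{6}$$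

*Case 1: $p(s_1),p(s_2)>0$ for two distinct children $s_1,s_2$.* We move mass between the two subtrees. Let $\delta=\min(p(s_1),p(s_2))>0$. Let $h_\pm$ equal $(1\pm\delta/p(s_1))\,g$ on $\{t\supseteq s_1\}$, $(1\mp\delta/p(s_2))\,g$ on $\{t\supseteq s_2\}$, and $g$ elsewhere. The multipliers are $\ge0$. So the numbers analogous to $p$ for $h_\pm$ are $p(s_1)\pm\delta$ and $p(s_2)\mp\delta$, the others being unchanged. A finite sum of these numbers over children may be enlarged to include both $s_1$ and $s_2$; then it equals the old sum, which is $\le1$ by (4). If $A$ is as in (6), grouping its elements by child bounds $\sum_{t\in A}|h_\pm(t)|$ by such a sum, hence by $1$. With (5), $h_\pm\in C(T)$. Also $g=\frac12(h_++h_-)$, and $h_+\ne h_-$ because $g$ is not identically $0$ on $\{t\supseteq s_1\}$. This is a contradiction.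

*Case 2: $p(s)>0$ for at most one child.* Let $s$ be that child, or any child if there is none. Then $g=0$ on all extensions of the other children. Also $|g(s)|<1$, since $s\notin B$. Put $\delta=1-|g(s)|>0$. Let $A\ni s$ be a finite antichain. It contains no element $\subseteq b$, since $b\subseteq s$, and no other element extending $s$. So by (6) its other elements are incomparable with $b$ or extend other children, and $g$ vanishes on them. The sum of $|g\pm\delta e_s|$ over $A$ is $|g(s)\pm\delta|\le1$. So $g\pm\delta e_s\in C(T)$, a contradiction.

The cases are exhaustive, which proves Claim 2.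

**Conclusion.** By Claim 1, $B=\{t\in T:t\subseteq b\}$. Let $t\in T\setminus B$; then $t\not\subseteq b$. Also $b\subsetneq t$ is impossible: it would give $b\in T$ by closure under restriction, with $b$ not maximal, against Claim 2. So $t$ is incomparable with $b$. By (3), $t$ is incomparable with some element of $B$, and $g(t)=0$. Hence $|g|=1_B$, and $B$ is a maximal chain. $\blacksquare$

The only picks in this proof are of finitely many objects, so it runs in ZF.

## 8. S is equivalent to AC

**Theorem 8.** *ZF + S proves AC. Hence, in ZF, S $\Leftrightarrow$ AC.*

*Proof that S implies AC.* Let $X$ be a non-empty set and $\kappa$ its Hartogs number. Let $T$ be the set of all injections $t:\alpha\to X$ with $\alpha<\kappa$. It is non-empty and closed under restriction. By Section 6, $C(T)$ is a non-empty c-compact convex subset of the Hausdorff locally convex space $E_T$. By S it has an extremal point, so by Lemma 7, $T$ has a maximal chain $B$. Let $b=\bigcup B$. As a union of a chain of injections, $b$ is an injection of an ordinal into $X$; that ordinal is $<\kappa$, so $b\in T$. Moreover $b$ is maximal in $T$: a proper extension $t\in T$ of $b$ would make $B\cup\{t\}$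 a larger chain.

If $b$ were not onto $X$, take $x\in X\setminus\operatorname{ran}b$ and $\alpha=\operatorname{dom}b$. Then $b\cup\{(\alpha,x)\}$ injects $\alpha+1$ into $X$, so $\alpha+1<\kappa$ and this is a proper extension of $b$ in $T$, a contradiction. So $b$ is a bijection from an ordinal onto $X$. Thus every set can be well-ordered, which gives AC.

*AC implies S.* This is the known direction quoted with the problem; here is the standard argument. Let $C\subseteq E$ be non-empty, c-compact and convex; it is closed by Lemma 6(c). Call a non-empty closed convex $F\subseteq C$ a *face* if $y,z\in C$ and $\frac12(y+z)\in F$ imply $y,z\in F$. Then $C$ is a face. The intersection of a non-empty chain of faces is non-empty by c-compactness and is again a face, so by Zorn's lemma there is a minimal face $F$. Suppose $F$ contains two points. By the Hahn–Banach theorem some continuous linear functional $\varphi$ separates them. The closed convex sets $\{\varphi\ge a\}$, $a<\sup\varphi(F)$, together with $F$, have traces on $C$ with the finite intersection property, so $\varphi$ attains a finite maximum on $F$. The set $F'=\{x\in F:\varphi(x)=\max\varphi(F)\}$ is closed, convex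 and non-empty. It is a face: if $y,z\in C$ have their midpoint in $F'\subseteq F$, then $y,z\in F$, and both values of $\varphi$ must be maximal. Since $\varphi$ is not constant on $F$, $F'\subsetneq F$, contradicting minimality. So $F=\{x\}$, and $x$ is extremal in $C$. $\blacksquare$

Only products of ordinal-indexed families of spaces $\ell^2(Y)$ were used. This suggests counting how many factors buy how much choice.

## 9. Dependent choice and the number of factors

**DC.** If $R\subseteq X\times X$, $X\ne\emptyset$ and $\forall x\,\exists y\ xRy$, there is $(x_n)_{n<\omega}$ with $x_nRx_{n+1}$ for all $n$.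

**DC$_\kappa$**, for an infinite initial ordinal $\kappa$. If $X\neq\emptyset$ and $R\subseteq X^{<\kappa}\times X$ satisfies $\forall s\,\exists x\ sRx$, there is $f:\kappa\to X$ with $(f|_\alpha)\,R\,f(\alpha)$ for all $\alpha<\kappa$.

So DC$_\kappa$ allows $\kappa$ successive choices, each depending on all previous ones. For example, suppose every sequence $s\in X^{<\kappa}$ misses some point of $X$, and let $sRx$ mean $x\notin\operatorname{ran}s$. Then DC$_\kappa$ gives an injection of $\kappa$ into $X$.

*DC$_\kappa$ implies DC.* Given $R$ as in DC, put $sR'x$ if and only if either $s$ has finite length $n+1$ and $s(n)Rx$, or $s$ is not of this form. If $f$ is as in DC$_\kappa$ for $R'$, then $f(n)Rf(n+1)$ for all $n<\omega$.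

*DC implies DC$_\omega$.* Call $t\in X^{<\omega}$ an $R$-chain if $(t|_\beta)Rt(\beta)$ for all $\beta<\operatorname{dom}t$. The set of $R$-chains contains $\emptyset$, and each has a one-step extension in it. DC gives $R$-chains $t_0\subset t_1\subset\cdots$, each a one-step extension of the one before, and $f=\bigcup_nt_n$ is as required. So DC$_\omega$ is equivalent to DC.

Let **S$_\kappa$** be: *every non-empty closed convex coordinatewise bounded subset of a product $\prod_{\alpha<\kappa}H_\alpha$ of Hilbert spaces has an extremal point.* By Lemma 5 these sets are c-compact in ZF, so S$_\kappa$ is an instance of S.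

**Theorem 9 (ZF).**

1. *For every tree $T$ as in Section 5, $C(T)$ has an extremal point if and only if $T$ has a maximal chain, and the extremal points are exactly the signed indicators of maximal chains.*
2. *DC $\Leftrightarrow$ every non-empty bounded closed convex subset of a Hilbert space has an extremal point.*
3. *For every infinite initial ordinal $\kappa$: S$_\kappa$ $\Leftrightarrow$ DC$_\kappa$.*
4. *AC $\Leftrightarrow$ S $\Leftrightarrow$ (S$_\kappa$ for all infinite initial ordinals $\kappa$).*

Part 1 is Lemma 7.

**Part 4.** AC $\Leftrightarrow$ S is Theorem 8, and S implies every S$_\kappa$ by Lemma 5. Conversely, assume S$_\kappa$ for all infinite initial $\kappa$. Finite sets are well-orderable in ZF. For infinite $X$, the Hartogs number $\kappa$ of $X$ is infinite, since every $n<\omega$ injects into $X$. It is initial: a bijection of $\kappa$ with some $\alpha<\kappa$ would make $\kappa$ inject into $X$. The proof of Theorem 8 used only S$_\kappa$ for this $\kappa$, so $X$ is well-orderable.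

**Part 3, S$_\kappa$ implies DC$_\kappa$.** We replace the tree of injections by the tree of partial solutions. Let $R$ be as in DC$_\kappa$, and let $T$ be the set of $t\in X^{<\kappa}$ with $(t|_\beta)Rt(\beta)$ for all $\beta<\operatorname{dom}t$. It contains $\emptyset$ and is closed under restriction. Apply S$_\kappa$ to $C(T)\subseteq\prod_{\alpha<\kappa}\ell^2(T_\alpha)$. By Lemma 7, $T$ has a maximal chain $B$. Let $b=\bigcup B$. Then $\operatorname{dom}b\le\kappa$, and $(b|_\beta)Rb(\beta)$ for all $\beta<\operatorname{dom}b$, because each such $\beta$ lies in the domain of some element of $B$. If $\operatorname{dom}b<\kappa$, then $b\in T$. Take $x$ with $bRx$. As $\kappa$ is a limit ordinal, $b\cup\{(\operatorname{dom}b,x)\}\in T$. Adding it to $B$ contradicts maximality. So $\operatorname{dom}b=\kappa$, and $f=b$ is as required.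

**Part 2, extremal points imply DC.** The purpose is to squeeze the $\omega$ factors into one Hilbert space by weights. It suffices to prove DC$_\omega$. Let $R$ be as in DC$_\omega$, let $T$ be the tree just defined with $\kappa=\omega$, and put
$$C'=\big\{g\in\mathbb R^T:\ (2^{\operatorname{dom}t}g(t))_{t\in T}\in C(T)\big\}.$$
For $g\in C'$, finite sums of $g(t)^2$ over level $n$ are $\le4^{-n}$. So $\|g\|^2\le\sum_n4^{-n}<\infty$ in $\ell^2(T)$. Thus $C'$ is a bounded, convex, non-empty subset of the single Hilbert space $\ell^2(T)$, closed because evaluations are continuous. The invertible linear map $g\mapsto(2^{\operatorname{dom}t}g(t))_t$ of $\mathbb R^T$ carries $C'$ onto $C(T)$, and extremal points to extremal points. So $C(T)$ has an extremal point, and we conclude as in the previous paragraph.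

## 10. DC finds a farthest point in a Hilbert space

**Part 2, DC implies extremal points.** Let $C\subseteq H$ be non-empty, bounded, closed and convex. If $C$ is a singleton we are done, so suppose not. If some $x\in C$ is at maximal distance from a point $y$, then $x$ is extremal, as Step 3 below shows. Farthest points from a *given* $y$ need not exist. For example, in $\ell^2(\omega)$ let $C=\{g:\sum_n(1+\tfrac1{n+1})^2g(n)^2\le1\}$ and $y=0$. The points $(1+\frac1{n+1})^{-1}e_n\in C$ have norms tending to $1$, but every $g\in C$ has $\|g\|<1$. (If $g\ne0$, then $\|g\|^2<\sum_n(1+\frac1{n+1})^2g(n)^2\le1$.) So we move $y$ little by little, shrinking the set of almost-farthest points.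

For $y\in H$, $\eta>0$ put
$$r(y)=\sup_{x\in C}\|x-y\|,\qquad D(y,\eta)=\{x\in C:\|x-y\|\ge r(y)-\eta\}.$$
Here $0<r(y)<\infty$, because $C$ has two points and is bounded; the function $r$ is 1-Lipschitz; and $D(y,\eta)$ is closed and non-empty.

**Step 1: one small move.** *Claim. Given $(y,\eta)$ and $\varepsilon>0$ there are $y'$ and $0<\eta'\le\min(\varepsilon,\eta/4)$ with $\|y'-y\|\le\min(\varepsilon,\eta/4)$, $D(y',\eta')\subseteq D(y,\eta)$ and $\operatorname{diam}D(y',\eta')\le\varepsilon$.*

The move is directly away from an almost-farthest point $x_0$. Let $r=r(y)$ and choose $t\in(0,1]$ with $tr\le\min(\varepsilon,\eta/4)$. For $\theta\in(0,r)$ take $x_0\in C$ with $\|x_0-y\|\ge r-\theta$, and put $v=y-x_0$ and $y'=y+tv$. Then $\|y'-y\|=t\|v\|\le tr$, and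
$$r(y')\ge\|x_0-y'\|=(1+t)\|v\|\ge(1+t)(r-\theta).$$
Let $x\in D(y',\eta')$, $u=x-y$ and $m=(1+t)(r-\theta)-\eta'$, which is $>0$ for small $\theta,\eta'$. Then $\|u-tv\|=\|x-y'\|\ge r(y')-\eta'\ge m$. Squaring and using $\|u\|,\|v\|\le r$ gives
$$-2t\langle u,v\rangle\ge m^2-r^2-t^2r^2.$$
Since $x-x_0=u+v$,
$$\|x-x_0\|^2=\|u\|^2+\|v\|^2+2\langle u,v\rangle\le2r^2-\frac{m^2-(1+t^2)r^2}{t}.$$
As $\theta,\eta'\to0$ with $t$ fixed, $m^2\to(1+t)^2r^2$, so the right side tends to $2r^2-2r^2=0$. It depends only on $r,t,\theta,\eta'$. So we first fix $\theta$ and $\eta'\le\min(\varepsilon,\eta/4)$ so small that it is $\le(\varepsilon/2)^2$, and then take $x_0$. All of $D(y',\eta')$ lies within $\varepsilon/2$ of $x_0$, so its diameter is $\le\varepsilon$. Finally, for $x\in D(y',\eta')$, since $r(y')\ge r(y)-\eta/4$,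
$$\|x-y\|\ge\|x-y'\|-\tfrac\eta4\ge r(y')-\eta'-\tfrac\eta4\ge r(y)-\tfrac{3\eta}4\ge r(y)-\eta.$$

**Step 2: iterate.** Apply DC to triples $(n,y,\eta)$, related to $(n+1,y',\eta')$ when $(y',\eta')$ is obtained from $(y,\eta)$ as in the claim with $\varepsilon=2^{-n}$. After discarding an initial index shift (which only makes the $\varepsilon$'s smaller), this gives $(y_n,\eta_n)$ with $\|y_{n+1}-y_n\|\le2^{-n}$, $\eta_{n+1}\le2^{-n}$, and $D(y_{n+1},\eta_{n+1})\subseteq D(y_n,\eta_n)$ of diameter $\le2^{-n}$. The tails of $(y_n)$ form a Cauchy filter base, so $y_n\to y$ for some $y$. The sets $D(y_n,\eta_n)$ form a Cauchy filter base of closed sets, so its limit $x$ lies in all of them; in particular $x\in C$. From $r(y_n)\ge\|x-y_n\|\ge r(y_n)-\eta_n$, $\eta_n\to0$ and continuity of $r$, we get $\|x-y\|=r(y)$.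

**Step 3: a farthest point is extremal.** If $x=\frac12(a+a')$ with $a,a'\in C$, the parallelogram law gives
$$r(y)^2=\|x-y\|^2=\tfrac12\|a-y\|^2+\tfrac12\|a'-y\|^2-\tfrac14\|a-a'\|^2\le r(y)^2-\tfrac14\|a-a'\|^2,$$
so $a=a'$. Thus $x$ is extremal in $C$, which completes Part 2.

## 11. DC$_\kappa$ builds extremal points coordinate by coordinate

**Part 3, DC$_\kappa$ implies S$_\kappa$.** Assume DC$_\kappa$, hence DC. Let $C\subseteq E=\prod_{\alpha<\kappa}H_\alpha$ be non-empty, closed, convex and coordinatewise bounded. We choose an extremal value for coordinate $0$, then an extremal value for coordinate $1$ among the points of $C$ with that coordinate $0$, and so on.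

**Step 1: good sequences.** Let $X$ be the disjoint union of the $H_\alpha$, $\alpha<\kappa$. For $s\in X^{\le\kappa}$ with $s(\beta)\in H_\beta$ for all $\beta<\operatorname{dom}s$, put
$$C_s=\{x\in C:\ x(\beta)=s(\beta)\text{ for all }\beta<\operatorname{dom}s\},$$
a closed convex set. Call such an $s$ *good* if $s(\beta)$ is an extremal point of $\pi_\beta(C_{s|_\beta})$ for all $\beta<\operatorname{dom}s$. Restrictions of good sequences are good.

**Step 2: if $s$ is good, then $C_s\ne\emptyset$.** We use induction on $\operatorname{dom}s$. First, $C_\emptyset=C$. If $\operatorname{dom}s=\beta+1$, then $s(\beta)\in\pi_\beta(C_{s|_\beta})$, and a point of $C_{s|_\beta}$ with $\beta$-th coordinate $s(\beta)$ lies in $C_s$. If $\operatorname{dom}s$ is a limit, $C_s$ is the intersection of the decreasing family of sets $C_{s|_\beta}$, $\beta<\operatorname{dom}s$, which are non-empty closed convex subsets of $C$. Since $C$ is c-compact by Lemma 5, $C_s\neq\emptyset$.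

**Step 3: a good $s$ can be continued.** Let $s$ be good with $\operatorname{dom}s=\alpha<\kappa$. Then $\pi_\alpha(C_s)$ is non-empty, convex and bounded. It is closed: $C_s$ is c-compact by Lemma 6(a), so $\pi_\alpha(C_s)$ is c-compact by Lemma 6(b), hence closed by Lemma 6(c). By DC and Part 2, it has an extremal point.

**Step 4: apply DC$_\kappa$.** For $s\in X^{<\kappa}$ and $x\in X$ let $sRx$ mean "$s$ is not good, or $x$ is an extremal point of $\pi_{\operatorname{dom}s}(C_s)$". The set $X$ is non-empty, as it contains the zero vector of $H_0$. By Step 3, every $s$ has some $x$ with $sRx$. So DC$_\kappa$ yields $f:\kappa\to X$ with $(f|_\alpha)Rf(\alpha)$ for all $\alpha<\kappa$. By induction all $f|_\alpha$, $\alpha\le\kappa$, are good: $\emptyset$ is good; if $f|_\alpha$ is good, then $f(\alpha)$ is an extremal point of $\pi_\alpha(C_{f|_\alpha})$, so $f|_{\alpha+1}$ is good; and at limits goodness is inherited, being a condition at each $\beta$ separately. By Step 2, $C_f\ne\emptyset$. So $C_f$ is the singleton $\{x\}$ with $x(\alpha)=f(\alpha)$ for all $\alpha<\kappa$.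

**Step 5: $x$ is extremal in $C$.** Let $x=\frac12(y+z)$ with $y,z\in C$. We show $y(\alpha)=z(\alpha)=x(\alpha)$ by induction on $\alpha$. If this holds below $\alpha$, then $y,z\in C_{f|_\alpha}$, so $y(\alpha),z(\alpha)\in\pi_\alpha(C_{f|_\alpha})$. Their midpoint $x(\alpha)=f(\alpha)$ is extremal in that set, so $y(\alpha)=z(\alpha)=x(\alpha)$. Hence $y=z$, and $x$ is extremal in $C$. This completes the proof of Theorem 9. $\blacksquare$
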